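# Leading words of inverses and the semiprimitivity of algebras with a regular set of normal words

All algebras are associative and unital, $K$ is an arbitrary field, and $J(A)$ denotes the Jacobson radical of $A$. From the textbook theory of $J(A)$ we use: it is a two-sided ideal; every element of $1+J(A)$ is invertible; $J(A)$ contains every nil two-sided ideal; and $eJ(A)e=J(eAe)$ for an idempotent $e$. If $A\ne 0$, then $J(A)$ contains no unit.

## 1. A chain of perturbed units

Let $A$ be a ring, let $g_0\in 1+J(A)$, and let $s_1,s_2,\dots\in J(A)$. Subtract the $s_j$ one after another:
$$g_j=g_{j-1}-s_j\qquad (j\ge 1).$$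
Every $g_j$ lies in $1+J(A)$, so it has an inverse $q_j=g_j^{-1}$. The whole talk is about this chain of inverses and one identity that links any two of them: for $1\le k\le j$,
$$q_j\bigl(1-(s_k+s_{k+1}+\dots+s_j)\,q_{k-1}\bigr)=q_{k-1}. \tag{1}$$
To see it, put $s=s_k+\dots+s_j$. Then $g_j=g_{k-1}-s$, so $g_jq_{k-1}=1-sq_{k-1}$. Multiply by $q_j$ on the left.

Here is what the chain is for. Suppose the elements of $A$ have *leading words*, and that leading words multiply whenever the product word is allowed. Say $s$ has leading word $u$, and $q_{k-1},q_j$ have leading words $w_{k-1},w_j$. Then the left side of (1) ought to have leading word $w_j\,u\,w_{k-1}$. The right side has leading word $w_{k-1}$, which is shorter. So the product $w_juw_{k-1}$ cannot be allowed: *each perturbation forbids a product of words for the later inverses.* If $A$ is such that words come in only finitely many kinds, and if we can choose the perturbations as we like, we may hope to collect more prohibitions than there are kinds of words. The conclusion would be that there was nothing to perturb with, that is, $J(A)=0$.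

## 2. Normal words, regular languages, and the theorem

Let $A=K\langle a_1,\dots,a_n\rangle$ be a finitely generated $K$-algebra, let $\mathrm{FM}=\mathrm{FM}_n$ be the free monoid on $x_1,\dots,x_n$, and let $\pi:K[\mathrm{FM}]=K\langle x_1,\dots,x_n\rangle\to A$ be the homomorphism with $\pi(x_i)=a_i$.

**Admissible order.** This is a well order $\prec$ on $\mathrm{FM}$ in which $1$ is the least element and $v\prec u$ implies $vw\prec uw$ and $wv\prec wu$ for all $u,v,w$. The standard example is deg-lex: compare lengths, then compare lexicographically. Another one: on words in $a,b,x$, first compare the number of letters $a$, then use deg-lex. It is a well order, since deg-lex is one on the words with a fixed number of $a$'s. Note that in this order *infinitely many words $1,x,x^2,\dots$ lie below the single word $a$*. This will matter.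

**Normal words.** Let $I$ be the set of leading monomials of nonzero elements of $\ker\pi$. If $f\in\ker\pi$ has leading monomial $v$, then $ufw\in\ker \pi$ has leading monomial $uvw$, so $I$ is an ideal of $\mathrm{FM}$. The set $N=N(A)=\mathrm{FM}\setminus I$ is the set of *normal words*. Every factor of a normal word is normal. The algebra $K[\mathrm{FM}]/K[I]$ is the *associated monomial algebra*: its basis is $N$, and two normal words multiply to their concatenation if that is normal and to $0$ otherwise.

**Example (the running example).** Let $A=K\langle x,y\rangle/(x^2-1)$, with any admissible order. We claim that $N$ is the set of words without the factor $xx$. A word $uxxv$ is the leading monomial of $u(x^2-1)v$, so it lies in $I$. Conversely, let $V$ be the vector space whose basis is the set of words without $xx$. Let $y$ act by $w\mapsto yw$; let $x$ act by $w\mapsto xw$ if $w$ does not begin with $x$, and by deleting the first letter if it does. Then $x$ acts as an involution, so $V$ is an $A$-module, and a word $w$ without $xx$ sends the basis vector $1$ to $w$. Hence the words without $xx$ are linearly independent in $A$. If one of them, $v$, were the leading monomial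 of some $f\in\ker \pi$, we could rewrite the lower terms of $f$ by $xx\to 1$ (which makes words smaller) and obtain a nontrivial dependence among such words. So $v\in N$.

**Regular language.** A subset of $\mathrm{FM}$ is *regular* if a finite automaton recognizes it. For any $N\subseteq \mathrm{FM}$ define
$$v\sim v'\iff\bigl(xvy\in N\Leftrightarrow xv'y\in N\ \text{ for all }x,y\in\mathrm{FM}\bigr).$$
If $N$ is recognized by a finite deterministic automaton, two words that induce the same map on its states are equivalent; there are finitely many such maps, so $\sim$ has finitely many classes. We write $M$ for their number. In the running example the classes are: $\{1\}$; the words containing $xx$; and, among nonempty words without $xx$, four classes according to first and last letter. These are distinct: the contexts $x\,\cdot$ and $\cdot\,x$ detect an initial or final $x$; the word $1$ is separated from the class $y\cdots y$ by the context $x\cdot x$. So $M=6$.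

**Semiprime.** A ring is *semiprime* if it has no nonzero ideal with square zero. For a monomial algebra this is a statement about words:

**Lemma 1.** The algebra $K[\mathrm{FM}]/K[I]$ is semiprime if and only if for every $w\in N$ there is $x\in\mathrm{FM}$ with $wxw\in N$.

*Proof.* If $w\in N$ and $wxw\in I$ for all $x$, the ideal generated by $w$ is nonzero, and its square is spanned by images of words $aw\,x\,wb$, which are zero. Conversely, let $f\ne 0$ have largest word $w$, and let $wxw\in N$. In $fxf$ the word $wxw$ arises only from the pair (largest, largest), since all other products are smaller; so $fxf\ne 0$, and the ideal generated by $f$ does not have square zero. $\square$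

In the running example $wyw$ is normal for every normal $w$, so the monomial algebra is semiprime.

**Homogeneous relations.** $A$ is *defined by homogeneous relations* if $K[\mathrm{FM}]$ has a gradation by nonnegative integers in which each $x_i$ is homogeneous of positive degree and $\ker\pi$ is generated by homogeneous elements. The running example is not of this kind: a graded kernel containing $x^2-1$ would contain its component $1$.

The following is known: *if $A$ is defined by homogeneous relations, and for some admissible order $N(A)$ is regular and $K[\mathrm{FM}]/K[I]$ is semiprime, then $A$ is semiprimitive*, i.e. $J(A)=0$. The problem, from the paper "On The Semiprimitivity Of Finitely Generated Algebras", is whether homogeneity can be skipped. The answer is yes.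

**Theorem 1.** Let $K$ be any field and $A=K\langle a_1,\dots,a_n\rangle$ any finitely generated associative unital $K$-algebra. Suppose that for some admissible order $\prec$, $N(A)$ is regular and $K[\mathrm{FM}_n]/K[I]$ is semiprime. Then $J(A)=0$.

The conditions are sufficient, not necessary. For $K[x,y]$ with deg-lex and $x\prec y$ the normal words are $x^iy^j$, and $xy\,z\,xy$ is never normal, so the monomial algebra is not semiprime. But $J(K[x,y])=0$: if $s\in J$ then $1-s$ is a unit, hence a scalar, so $s$ is a scalar in $J$, and $s=0$.

## 3. Leading words multiply when the product is normal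

We may assume $A\ne 0$; then $1\in N$, since an element with leading monomial $1$ is a nonzero scalar.

**Order.** If $z\ne1$ then $v\prec vz$ and $v\prec zv$, by multiplying $1\prec z$ by $v$. If $v\preceq v'$ and $w\preceq w'$, not both equalities, then $vw\preceq v'w\preceq v'w'$ with at least one strict step, so $vw\prec v'w'$.

**Basis.** *The elements $\pi(w)$, $w\in N$, form a $K$-basis of $A$, and $\pi(v)\in\mathrm{span}\{\pi(w): w\in N,\ w\preceq v\}$ for all $v\in\mathrm{FM}$.* For the second claim use induction on the well order. If $v\in N$ it is clear. If $v\in I$, take $f\in\ker\pi$ with leading term $v$ and coefficient $1$; then $\pi(v)=\pi(v-f)$, and $v-f$ involves only words $\prec v$. So $\pi(N)$ spans. It is independent, since a nontrivial relation would be an element of $\ker\pi$ whose leading monomial is in $N$.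

For $0\ne a\in A$ let $\mathrm{lm}(a)\in N$ be the largest word in the expansion of $a$ in this basis. Clearly, if one summand of a finite sum has a leading word larger than those of all other summands, that word is the leading word of the sum.

Now suppose $J=J(A)\ne0$, and put
$$L=\{\mathrm{lm}(s): 0\ne s\in J\}\subseteq N .$$
The proof will use, besides regularity, exactly the following five facts.

**(F1)** *If $a,b\ne0$ and $\mathrm{lm}(a)\mathrm{lm}(b)\in N$, then $ab\neq0$ and $\mathrm{lm}(ab)=\mathrm{lm}(a)\mathrm{lm}(b)$.* The product of the two leading words occurs with nonzero coefficient and is already normal. All other products of a word of $a$ with a word of $b$ are strictly smaller, so they rewrite into strictly smaller normal words.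

**(F2)** *$1\notin L$; and if $u\in L$ and $aub\in N$ with $a,b\in\mathrm{FM}$, then $aub\in L$.* If $\mathrm{lm}(s)=1$ then $s$ is a nonzero scalar, which cannot lie in $J$. If $\mathrm{lm}(s)=u$ and $aub\in N$, then the factors $a,b,au$ are normal, and (F1) applied twice gives $\mathrm{lm}(\pi(a)s\pi(b))=aub$.

**(F3)** *For every $w\in L$ there is $x\in\mathrm{FM}$ with $wxw\in N$.* This is Lemma 1.

**(F4)** *If $g\in1+J$, $q=g^{-1}$ and $\mathrm{lm}(q)\ne1$, then $\mathrm{lm}(q)\in L$.* Indeed $q=1+t$ with $t=q(1-g)\in J$. Since $\mathrm{lm}(q)\neq1$, $t\ne0$ and $\mathrm{lm}(t)=\mathrm{lm}(q)$.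

**(F5)** *There is $g_0\in1+J$ with $\mathrm{lm}(g_0^{-1})\ne1$.* Take $0\ne s_0\in J$ and $g_0=1-s_0$. If $\mathrm{lm}(g_0^{-1})=1$, then $g_0^{-1}$ is a scalar, hence so are $g_0$ and $s_0$, contradicting $1\notin L$.

**Two algebras by hand.** *The free algebra.* Here $N=\mathrm{FM}$ and all products are normal. If $0\ne s\in J$, then $u=\mathrm{lm}(s)\ne1$, and for $q=(1-s)^{-1}$ the equation $q(1-s)=1$ gives $\mathrm{lm}(q)\,u=1$, which is absurd.

*The running example $x^2=1$.* Let $0\ne s\in J$ with $\mathrm{lm}(s)=v$. The word $u=yvy$ has no factor $xx$, so $s'=\pi(y)s\pi(y)\in J$ has leading word $u$. Let $q=(1-s')^{-1}$ and $w=\mathrm{lm}(q)$. Because $u$ begins with $y$, the word $wu$ is normal *whatever $w$ is*. So $1=q(1-s')$ has leading word $wu\ne1$, a contradiction. Hence $J=0$, even in characteristic $2$, where $(x-1)^2=0$.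

## 4. One perturbation: the fitting word and the inverse depend on each other

In the example there was a word $u\in L$ that could follow every normal word. In general, semiprimeness gives only this: for each $w\in L$ there are words $u$ with $wuw\in N$, and $u$ depends on $w$. We want $w=\mathrm{lm}((1-s)^{-1})$ and $u=\mathrm{lm}(s)$ to fit together. But $w$ is known only after $s$ has been chosen, and $u$ should be chosen to fit $w$. The argument is circular.

A gradation would offer another handle. If $A$ is graded by the nonnegative integers and $s\in J$ is homogeneous of degree $d>0$, compare components in $(1-s)q=1$: this gives $q_0=1$ and $q_{md}=s\,q_{(m-1)d}$ for $m\ge 1$, hence $q_{md}=s^m$. As $q$ has finitely many components, $s$ is nilpotent. Without a gradation there are no components to compare, and only leading words are left.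

So let us see what a perturbation does achieve. Start with $g_0$ and $w_0=\mathrm{lm}(q_0)\in L$. *Now* choose $u_1\in L$ with $w_0u_1w_0\in N$, choose $s_1\in J$ with leading word $u_1$, and let $g_1=g_0-s_1$. Since $u_1w_0$ is normal and not $1$, $\mathrm{lm}(1-s_1q_0)=u_1w_0$. Identity (1) with $k=j=1$ reads $q_1(1-s_1q_0)=q_0$. If $w_1u_1w_0$ were normal, we would get $w_0=w_1u_1w_0$, impossible. Thus
$$w_0\,u_1w_0\in N,\qquad w_1\,u_1w_0\notin N .$$
There is no contradiction, but the leading word of the inverse has been pushed out of its $\sim$-class. Repeat: $w_1u_2w_1\in N$ and $w_2u_2w_1\notin N$, so $w_2\not\sim w_1$. The trouble is that $w_2\sim w_0$ is possible as far as these conditions go, and the process may cycle.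

Identity (1) offers a memory. Take $k=1$, $j=2$. If $u_2\prec u_1$, then $s_1+s_2$ still has leading word $u_1$, and the same computation gives $w_2u_1w_0\notin N$. So *a prohibition stays in force as long as all later perturbations are smaller.* The rest of the proof is about organizing the sizes.

## 5. A finite stock of fitting words for each syntactic class

*Purpose of this step: to prepare, before the chain starts, finitely many words in $L$ among which a fitting one can always be found, in several sizes.*

Let $\kappa$ be a $\sim$-class that meets $L$, and fix $w\in\kappa\cap L$. We construct words $u^{(1)}\prec u^{(2)}\prec\cdots$ in $L$ with $wu^{(i)}w\in N$ for all $i$.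

**First word.** By (F3) choose $x_0$ with $v=wx_0w\in N$. By (F2), $v\in L$, so by (F3) there is $x_1$ with $vx_1v\in N$. Put $u^{(1)}=x_0wx_1wx_0$. Then $wu^{(1)}w=(wx_0w)x_1(wx_0w)=vx_1v\in N$. As a factor of a normal word, $u^{(1)}$ is normal; it contains $w\in L$, so $u^{(1)}\in L$ by (F2).

**Next word.** Given $u^{(i)}$, the word $v=wu^{(i)}w$ is in $N$, hence in $L$. Choose $x$ with $vxv\in N$ and put $u^{(i+1)}=u^{(i)}wxwu^{(i)}$. Then $wu^{(i+1)}w=vxv\in N$, and $u^{(i+1)}\in L$ as before. Since $w\ne1$, $u^{(i)}\prec u^{(i+1)}$.

**From $w$ to its whole class.** Let $w'\in\kappa$ be arbitrary. From $wu^{(i)}w\in N$ and $w\sim w'$ we get $w'u^{(i)}w\in N$ (context $1$ on the left, $u^{(i)}w$ on the right), and then $w'u^{(i)}w'\in N$ (context $w'u^{(i)}$ on the left, $1$ on the right).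

**Selection.** There are finitely many classes $\kappa$. Treat them one after another; from the infinite sequence of $\kappa$ select $M+1$ words that have not been selected before, and name them in increasing order. This gives words $u(\kappa,c)\in L$, $1\le c\le M+1$, with
$$u(\kappa,1)\prec u(\kappa,2)\prec\dots\prec u(\kappa,M+1),$$
**pairwise distinct** over all pairs $(\kappa,c)$, and
$$w'\,u(\kappa,c)\,w'\in N\quad\text{for all }w'\in\kappa. \tag{2}$$
For each pair fix $s(\kappa,c)\in J$ with $\mathrm{lm}(s(\kappa,c))=u(\kappa,c)$.

## 6. Active indices, and why there are at most $M$ of them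

*Purpose: to run the chain of Section 1 on the stock, and to count the prohibitions in force at a given time.*

**The chain.** Let $g_0$ be as in (F5), and throughout let $q_j=g_j^{-1}$ and $w_j=\mathrm{lm}(q_j)$. By (F4), $w_0\in L$. Given $g_j\in 1+J$ with $w_j\in L$, let $\kappa_{j+1}$ be the class of $w_j$, choose some $c_{j+1}\in\{1,\dots,M+1\}$, and put
$$s_{j+1}=s(\kappa_{j+1},c_{j+1}),\quad u_{j+1}=u(\kappa_{j+1},c_{j+1}),\quad g_{j+1}=g_j-s_{j+1},\quad x_{j+1}=u_{j+1}w_j .$$
By (2), $w_ju_{j+1}w_j\in N$, that is,
$$x_{j+1}\in N,\qquad w_jx_{j+1}\in N. \tag{3}$$
How $c_{j+1}$ is chosen is left open for the moment; everything in this section holds for any choice. We call $(\kappa_k,c_k)$ the *label* of the index $k$.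

**Definition.** An index $k$ with $1\le k\le j$ is *active at time $j$* if $u_l\prec u_k$ for all $l$ with $k<l\le j$.

For instance, if $u_2\prec u_1$ and $u_2\prec u_3\prec u_1$, then the active indices at time $3$ are $1$ and $3$; the arrival of $u_3$ has deactivated $2$. The index $j$ is always active at time $j$ ($j\geq 1$). If $k$ is active at time $j$, then it is active at every time $l$ with $k\le l\le j$.

**Lemma 2.** If $k$ is active at time $j$, then $w_jx_k\notin N$.

*Proof.* Let $s=s_k+\dots+s_j$. Since $u_l\prec u_k$ for $k<l\le j$, we have $s\ne0$ and $\mathrm{lm}(s)=u_k$. Since $u_kw_{k-1}=x_k\in N$, (F1) gives $\mathrm{lm}(sq_{k-1})=x_k$. This is not $1$, because $u_k\neq 1$; hence $\mathrm{lm}(1-sq_{k-1})=x_k$. By (1), $q_j(1-sq_{k-1})=q_{k-1}$. If $w_jx_k$ were in $N$, (F1) would give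
$$w_{k-1}=\mathrm{lm}(q_{k-1})=w_jx_k=w_ju_kw_{k-1}.$$
But $w_ju_k\ne1$, so $w_ju_kw_{k-1}\succ w_{k-1}$, a contradiction. $\square$

**The chain never stops.** Apply Lemma 2 at time $j+1$ to the active index $k=j+1$: $w_{j+1}x_{j+1}\notin N$. As $x_{j+1}\in N$, this shows $w_{j+1}\ne1$, so $w_{j+1}\in L$ by (F4), and the next step can be made.

**Lemma 3.** At any time $j$ there are at most $M$ active indices.

*Proof.* Let $k<l$ be active at time $j$. Then $k\le l-1\le j$, so $k$ is active at time $l-1$, and Lemma 2 gives $w_{l-1}x_k\notin N$. On the other hand $w_{l-1}x_l\in N$ by (3). So the left context $w_{l-1}$ separates $x_k$ from $x_l$, and $x_k\not\sim x_l$. The words $x_k$ for active $k$ therefore lie in distinct $\sim$-classes, of which there are $M$. $\square$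

It remains to choose the sizes so that Lemma 3 is violated or some other contradiction appears.

## 7. Strictly decreasing perturbations, and the orders for which they are unavailable

If $u_1\succ u_2\succ\dots\succ u_{M+1}$, then at time $M+1$ all $M+1$ indices are active, against Lemma 3. Can we arrange this? At each step we must take a word that fits the current class $\kappa_{j+1}$, and we do not control which class comes up.

For deg-lex, and for any order with only finitely many words below each word, we can. Every sequence $u^{(1)}\prec u^{(2)}\prec\cdots$ of Section 5 then eventually exceeds any given word. So we can choose the stock in levels: one word per class at level $1$, then one word per class at level $2$, each larger than all words of level $1$, and so on up to level $M+1$. In the chain use level $M+1$ at the first step, level $M$ at the second, and so on. Whatever classes come up, the words decrease, and Theorem 1 is proved for such orders.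

For general orders the levels need not exist. Take $K\langle a,x\rangle/(ax,xa)$, ordered first by the number of $a$'s and then by deg-lex. The normal words are the powers of $a$ and the powers of $x$. The powers $x^i$, $i\ge1$, form one class and the powers $a^i$, $i\ge1$, another; each word $w$ has $www\in N$, so the monomial algebra is semiprime. A nonempty word that fits the first class is a power of $x$, and one that fits the second is a power of $a$. Every $a^i$ with $i\ge 1$ is larger than all $x^j$. So no word fitting the class of $x$ is larger than a nonempty word fitting the class of $a$, and a second level cannot be placed above the first. In such a situation a step at the second class may deactivate all indices of the first class. We need a rule for the sizes that survives this.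

## 8. A countdown for each class

*Purpose: to choose $c_{j+1}$ so that each class counts down among its own active indices and starts again from the top when it has none left.*

**Rule (R).** Let $\kappa=\kappa_{j+1}$ and
$$C=\{c_k:\ k\text{ active at time }j,\ \kappa_k=\kappa\}.$$
Put $c_{j+1}=M+1$ if $C=\emptyset$, and $c_{j+1}=\min C-1$ otherwise.

For example, let the classes be $\alpha$ and $\beta$, with every $u(\alpha,c)$ larger than every $u(\beta,c')$, and let them come up in the order $\beta,\beta,\alpha,\beta,\alpha$. The labels are
$$(\beta,M+1),\ (\beta,M),\ (\alpha,M+1),\ (\beta,M+1),\ (\alpha,M).$$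
The third step deactivates the first two, so $\beta$ restarts. The fifth step deactivates the fourth but not the third.

The rule makes sense only if $c_{j+1}\ge1$, i.e. if $\min C\ge2$ whenever $C\ne\emptyset$. This is where Lemma 3 enters. Suppose the rule has been followed, with all values defined, up to time $j$.

**Claim.** If $k$ is active at time $j$ with label $(\kappa,c)$ and $c<M+1$, then some index with label $(\kappa,c+1)$ is active at time $j$.

*Proof.* At the step that produced $k$, the value $c_k=c$ was not $M+1$, so the set $C$ for the class $\kappa$ at time $k-1$ was nonempty with minimum $c+1$. Hence there is $k'<k$, active at time $k-1$, with label $(\kappa,c+1)$. We check that $k'$ is active at time $j$. For $k'<l<k$: $u_l\prec u_{k'}$, because $k'$ is active at time $k-1$. For $l=k$: $u_k=u(\kappa,c)\prec u(\kappa,c+1)=u_{k'}$. For $k<l\le j$: $u_l\prec u_k\prec u_{k'}$, because $k$ is active at time $j$. $\square$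

**The rule is well defined.** Let $C\ne\emptyset$ and $c=\min C$. Iterating the claim, we find at time $j$ active indices with labels
$$(\kappa,c),\ (\kappa,c+1),\ \dots,\ (\kappa,M+1).$$
They are $M+2-c$ distinct indices, so $M+2-c\le M$ by Lemma 3, that is, $c\ge2$. Hence $c_{j+1}=c-1\ge1$.

## 9. The largest word that recurs

*Purpose: to contradict the infinite chain.* The chain with Rule (R) runs forever, and all $u_j$ lie in the finite set of stock words. Let $v^*$ be the $\prec$-largest word that equals $u_j$ for infinitely many $j$. Each of the finitely many stock words above $v^*$ occurs only finitely often, so there is $t$ with $u_j\preceq v^*$ for all $j\ge t$.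

Let $t\le k<l$ be two consecutive occurrences of $v^*$: $u_k=u_l=v^*$, and $u_i\prec v^*$ for $k<i<l$. Then $k$ is active at time $l-1$. Since the stock words are pairwise distinct, equal words have equal labels: $\kappa_k=\kappa_l$ and $c_k=c_l$. But at the step that produced $l$, the set $C$ for the class $\kappa_l=\kappa_k$ at time $l-1$ contained $c_k$. So by Rule (R) $c_l=\min C-1<c_k$. This contradiction shows that $J\ne0$ is impossible, and Theorem 1 is proved. $\blacksquare$

## 10. Coefficients in a domain, and a word generating a square-zero ideal

Sections 5–9 used only regularity, the facts (F1)–(F5), and invertibility of elements of $1+J$. This gives more.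

Let $D$ be a unital $K$-algebra without zero divisors, not necessarily commutative, and $A_D=A\otimes_KD$. By the basis statement of Section 3, $A_D$ is free over $D$ with basis $\pi(N)$, and the elements of $D$ commute with the words. Define $\mathrm{lm}$ as before.

**Theorem 2.** Let $A\ne K$ be nonzero with $N(A)$ regular (no semiprimeness assumed), and let $J_0$ be a nonzero ideal of $A_D$ contained in $J(A_D)$. Then there is $0\ne s\in J_0$ such that $v=\mathrm{lm}(s)$ satisfies $v\ne1$ and $v\,\mathrm{FM}_n\,v\subseteq I$; that is, $v$ generates a nonzero ideal of square zero in $K[\mathrm{FM}_n]/K[I]$.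

Consequently, if moreover $K[\mathrm{FM}_n]/K[I]$ is semiprime, then $A\otimes_KD$ is semiprimitive for every domain $D\supseteq K$. In particular $A\otimes_KF$ is semiprimitive for every field extension $F/K$, and so is $A[t]$.

The hypothesis $A\ne K$ has content: for $A=K$ and $D=K[[t]]$ we have $A_D=K[[t]]$, whose radical is $tK[[t]]\neq 0$.

*Proof.* Put $L=\{\mathrm{lm}(s):0\ne s\in J_0\}\setminus\{1\}$. Suppose the first conclusion fails. This means precisely: for every $w\in L$ there is $x\in\mathrm{FM}$ with $wxw\in N$. We verify (F1)–(F5) for $A_D$, $J_0$ and this $L$.

**(F1).** Let $a=\sum\pi(w)\alpha_w$ and $b=\sum\pi(v)\beta_v$ with coefficients in $D$. Then $ab=\sum\pi(wv)\,\alpha_w\beta_v$. The product of the leading words is normal and has coefficient $\alpha_{\mathrm{lm}(a)}\beta_{\mathrm{lm}(b)}\ne0$, as $D$ is a domain. All other terms rewrite into smaller normal words.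

**(F2).** $1\notin L$ by definition. If $u\in L$, $u=\mathrm{lm}(s)$ with $s\in J_0$, and $aub\in N$, then $\mathrm{lm}(\pi(a)s\pi(b))=aub$ by (F1), this element is in $J_0$, and $aub\ne1$ because $u\ne1$.

**(F3).** This is the assumption that the conclusion fails. It is available only for words in $L$, and Section 5 applied (F3) only to such words: to $w\in L$, and to words $v\in N$ that contain $w$ and so lie in $L$ by (F2).

**(F4).** For $g\in1+J_0$ the inverse $q$ exists, since $J_0\subseteq J(A_D)$, and $q=1+t$ with $t=q(1-g)\in J_0$. If $\mathrm{lm}(q)\ne1$, then $t\ne 0$, $\mathrm{lm}(t)=\mathrm{lm}(q)$, and $\mathrm{lm}(q)\in L$.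

**(F5).** First, $L\ne\emptyset$. Take $0\ne s\in J_0$. If $\mathrm{lm}(s)=1$, then $s\in D\setminus\{0\}$. Since $A\ne K$, there is $y\in N$ with $y\ne1$, and $\pi(y)s\in J_0$ has leading word $y$. So there is $s_0\in J_0$ with $\mathrm{lm}(s_0)\ne1$. Put $g_0=1-s_0$; then $\mathrm{lm}(g_0)=\mathrm{lm}(s_0)$. If $\mathrm{lm}(g_0^{-1})=1$, then (F1), applicable because $1\cdot\mathrm{lm}(g_0)\in N$, gives $1=\mathrm{lm}(g_0^{-1}g_0)=\mathrm{lm}(g_0)=\mathrm{lm}(s_0)\ne1$, a contradiction.

Now Sections 5–9 apply with $J_0$ in place of $J$ and all $s(\kappa,c)\in J_0$: the telescoping identity (1) holds in any ring with the units in question, and $g_j\in1+J_0$ throughout. We reach the contradiction of Section 9, so the first conclusion holds. The word $v$ found is normal, hence nonzero in the monomial algebra, and $v\,\mathrm{FM}\,v\subseteq I$ says that the ideal it generates has square zero.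

If the monomial algebra is semiprime, no such $v$ exists, so $J_0=J(A_D)$ cannot be nonzero. The last sentence is the case $D=F$ or $D=K[t]$. $\blacksquare$

## 11. A nil ideal when $N(A)$ is not regular

Regularity cannot be omitted from Theorem 1, for any $K$, even for homogeneous relations and a *prime* monomial algebra.

Let $w_1=y$ and $w_{m+1}=w_mx^mw_m$ in $\langle x,y\rangle$; so $w_2=yxy$ and $w_3=yxy\,x^2\,yxy$. Let $N$ be the set of all factors of the words $w_m$, let $I$ be its complement, an ideal of $\mathrm{FM}$, and let $A=K\langle x,y\rangle/K[I]$ with the deg-lex order. The kernel of $\pi$ is $K[I]$, whose leading monomials are exactly the words in $I$. So $N(A)=N$, $A$ is its own associated monomial algebra, and its relations are homogeneous.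

**$A$ is prime.** Let $f,g\ne0$, $u=\mathrm{lm}(f)$, $v=\mathrm{lm}(g)$. Since $w_m$ is a factor of $w_{m+1}$, both $u$ and $v$ are factors of one $w_m$. Take $u$ in the first and $v$ in the second copy of $w_m$ in $w_mx^mw_m$: there is $z$ with $uzv\in N$. By (F1) twice, $fzg\ne0$.

**Gaps.** The word $w_m$ has $2^{m-1}$ letters $y$. Its $i$-th gap between consecutive $y$'s is $x^{1+\nu_2(i)}$, where $\nu_2$ is the $2$-adic valuation. This follows by induction: in $w_{m+1}$ the middle gap has index $2^{m-1}$ and length $m=1+\nu_2(2^{m-1})$, and for $0<i<2^{m-1}$ the gap number $2^{m-1}+i$ equals the gap number $i$, while $\nu_2(2^{m-1}+i)=\nu_2(i)$. Consequently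
$$\text{a word of }N\text{ with more than }2^p\text{ letters }y\text{ has a gap of length at least }p+1, \tag{4}$$
since it shows at least $2^p$ consecutive gaps of some $w_m$, and one of their indices is divisible by $2^p$.

**$J(A)\ne0$.** Let $f$ lie in the ideal $(y)$, with all its words of length at most $d$. Each of these words contains $y$. A product of $m$ of them has at least $m$ letters $y$. A gap in it either lies inside one factor or crosses exactly one boundary between factors, so it has length at most $2(d-1)<2d$. If $m>2^{2d}$, (4) with $p=2d$ shows that no such product is in $N$, so $f^m=0$. Thus $(y)$ is a nonzero nil ideal, and $J(A)\ne0$.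

**$N$ is not regular.** This follows from Theorem 1, and also directly. Suppose a deterministic automaton with $r$ states recognizes $N$, and let $2^{k-1}>r$. While it reads $w_k$, its states after two different letters $y$ coincide, so $w_k=pzq$ with $p$ and $z$ both ending in $y$, and $pz^iq\in N$ for all $i$. All gaps of $pz^iq$ are gaps of $w_k$, hence of length at most $k-1$, while the number of $y$'s is unbounded. This contradicts (4) with $p$ there replaced by $k$.

## 12. A non-nil radical when the monomial algebra is not semiprime

Semiprimeness of the monomial algebra cannot be omitted either. The algebra $K[x]/(x^2)$ has $N=\{1,x\}$, which is regular, and its radical is spanned by $x$. More strongly, for countable $K$, regularity of $N(A)$ alone does not even force $J(A)$ to be nil.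

Let $K$ be countable and $R=K[t]_{(t)}$, the polynomial ring localized at $(t)$. It is a countable set, and of infinite dimension, so it has a basis $r_0=1,r_1,r_2,\dots$; write $r_ir_j=\sum_kc_{ij}^kr_k$. Let $A$ be generated by $a,b,x$ with relations
$$aa=bb=bx=xa=0,\qquad ax^ib\,ax^jb=\sum_kc_{ij}^k\,ax^kb\quad(i,j\ge0).$$
Use the order of Section 2 that first compares the number of $a$'s and then deg-lex. The left-hand sides are the leading words, since $ax^ibax^jb$ has two letters $a$ and $ax^kb$ has one.

**Overlaps.** No leading word contains another: $ax^ibax^jb$ has none of the factors $aa,bb,bx,xa$ and is not a proper factor of a word of the same form. Overlaps of two monomial relations give $0=0$. A long leading word begins with $a$ and ends with $b$, so a monomial relation can overlap it as $a\cdot a\cdots$, $x\cdot a\cdots$, $\cdots b\cdot b$, $\cdots b\cdot x$. Using the monomial relation gives $0$; using the long relation gives combinations of $a\,ax^kb$, $x\,ax^kb$, $ax^kb\,b$, $ax^kb\,x$, which are again $0$. A proper suffix of $ax^ibax^jb$ that begins with $a$ is $ax^jb$, so two long words overlap only in $ax^ib\,ax^jb\,ax^kb$. Its two reductions lead to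
$$\sum_{l,m}c_{ij}^lc_{lk}^m\,ax^mb\qquad\text{and}\qquad\sum_{l,m}c_{jk}^lc_{il}^m\,ax^mb,$$
which agree because $(r_ir_j)r_k=r_i(r_jr_k)$.

By Bergman's diamond lemma (Adv. Math. 29 (1978), 178–218), the words that contain no leading word form a basis of $A$. Hence $N(A)$ is the set of words avoiding $aa,bb,bx,xa$ and all words in $ax^*b\,ax^*b$. This is a regular language.

**The corner.** Let $e=ab$. As $r_0r_0=r_0$, we have $e^2=e$. The space $eAe$ is spanned by the elements $ab\,w\,ab$ with $w$ normal. Suppose $abwab$ contains none of $aa,bb,bx,xa$ and $w\ne1$. After $b$ only $a$ may follow, so $w$ begins with $a$; before $a$ only $b$ may stand, so $w$ ends with $b$. After an initial $a$ come some $x$'s and then necessarily $b$, and after this $b$ comes the end or another $a$. So $w=ax^{i_1}b\,ax^{i_2}b\cdots$, and normality allows only one block, $w=ax^ib$. For $w=1$ we get $abab=ab$, and for $w=ax^ib$ we get $ab\,ax^ib\,ab=ax^ib$, because $r_0=1$. Therefore $eAe=\mathrm{span}\{ax^ib: i\ge0\}$, and since these words are normal, $ax^ib\mapsto r_i$ is an isomorphism $eAe\cong R$.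

**The radical.** $eJ(A)e=J(eAe)\cong J(R)=tK[t]_{(t)}$. As $R$ is a domain and $eJ(A)e\subseteq J(A)$, the radical $J(A)$ contains a non-nilpotent element.

The monomial algebra indeed fails to be semiprime: the computation of the corner shows that a word $ab\,z\,ab$ avoiding $aa,bb,bx,xa$ is a product of at least two blocks $ax^ib$. So $ab\,\mathrm{FM}_3\,ab\subseteq I$, in agreement with Theorem 2.
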